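# Holomorphic maps from $\mathbb{CP}^m$ to the toric varieties $X_I$: comparing homology with the space of all maps

## 1. Linear tuples: codimension on one side, connectivity on the other

Take $n\ge 3$ complex numbers $a_0,\dots,a_{n-1}$ and the linear forms $f_i=z_0+a_iz_1$. The formula $[z_0:z_1]\mapsto[f_0:\dots:f_{n-1}]$ defines a holomorphic map $\mathbb{CP}^1\to\mathbb{CP}^{n-1}$ exactly when the $f_i$ have no common zero, that is, when the $a_i$ are not all equal. It sends $[1:0]$ to $[1:\dots:1]$. So the space of such based holomorphic maps of degree one is $\mathbb C^n$ minus the diagonal line, which is homotopy equivalent to $S^{2n-3}$. The space of all based continuous maps of degree one is $\Omega^2_1\mathbb{CP}^{n-1}\simeq\Omega^2S^{2n-1}$, by the Hopf fibration, and it is $(2n-4)$-connected. Both spaces have the homology of a point below degree $2n-3$, for two different reasons: on the holomorphic side we removed a set of large codimension, on the continuous side the target has a highly connected cover. We first turn this into a proof for all maps of degree one that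 concern us.

### The spaces

Let $n\ge3$, $[n]=\{0,\dots,n-1\}$, and let $I$ be a nonempty collection of subsets of $[n]$, each with at least two elements.

**Definition 1.1.** For $\sigma\in I$ let $L_\sigma=\{x\in\mathbb C^n:x_i=0\text{ for all }i\in\sigma\}$. Put
$$L_I=\bigcup_{\sigma\in I}L_\sigma,\qquad Y_I=\mathbb C^n\setminus L_I,\qquad X_I=Y_I/\mathbb C^*,\qquad d(I)=\min\{\operatorname{card}\sigma:\sigma\in I\}.$$
Since $0\in L_I$, $X_I$ is an open subset of $\mathbb{CP}^{n-1}$. It is a smooth toric variety, in general not compact; the rays of its fan are spanned by the standard basis vectors $\mathbf e_1,\dots,\mathbf e_{n-1}$ of $\mathbb R^{n-1}$ and $\mathbf e_0=-\sum_k\mathbf e_k$. We shall only use the description as a quotient.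

For example, $I=\{[n]\}$ gives $X_I=\mathbb{CP}^{n-1}$ and $d(I)=n$. For $n=3$ and $I=\{\{0,1\},\{1,2\},\{0,2\}\}$, $X_I$ is $\mathbb{CP}^2$ minus the three coordinate points and $d(I)=2$. For $n=4$ and $I=\{\{0,1,2\},\{1,2,3\}\}$, $X_I$ is $\mathbb{CP}^3$ minus two points and $d(I)=3$.

If $\sigma\subset\sigma'$ then $L_{\sigma'}\subset L_\sigma$. So keeping only the minimal elements of $I$ changes neither $L_I$ nor $d(I)$, and **we assume from now on that $I$ is an antichain**: no element of $I$ contains another one.

**Definition 1.2.** Let $m,d\ge1$. Base points are $*=[1:0:\dots:0]\in\mathbb{CP}^m$ and $[1:\dots:1]\in X_I$; put $e_0=(1,0,\dots,0)$. The space $\operatorname{Hol}^*_d(\mathbb{CP}^m,X_I)$ consists of the maps $[z]\mapsto[f_0(z):\dots:f_{n-1}(z)]$, where each $f_i$ is a homogeneous polynomial of degree $d$ with coefficient of $z_0^d$ equal to $1$, and for every $\sigma\in I$ the $f_i$ with $i\in\sigma$ have no common zero on $\mathbb C^{m+1}\setminus\{0\}$. It is a subspace of $\operatorname{Map}^*(\mathbb{CP}^m,X_I)$, the space of based maps with the compact-open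 topology; $\operatorname{Map}^*_d(\mathbb{CP}^m,X_I)$ is the path component that contains it, and $i_d$ is the inclusion. To exclude the degenerate case in which $\operatorname{Hol}_d^*$ is empty, we assume throughout $d(I)\ge m+1$.

A map is a *homology* (*homotopy*) *equivalence through dimension $N$* if it induces isomorphisms on $H_k(-;\mathbb Z)$ (on $\pi_k$) for all $k\le N$.

Put
$$\kappa=2d(I)-2m-1\ \ge 1,\qquad N(d,m)=\kappa d-2. \tag{1}$$
For $m=1$, $n\ge3$ and $d(I)\ge3$, Kozlowski and Yamaguchi showed that $\operatorname{Hol}_d^*(S^2,X_I)\to\Omega^2_dX_I$ is a homotopy equivalence through dimension $(2d(I)-3)d-2$, which is (1) with $m=1$. The question, called Conjecture B in the text "The Atiyah-Jones Type Problem For The Space Of Holomorphic Maps On A Certain Toric Variety", is: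

> For $m\ge2$, is $i_d:\operatorname{Hol}^*_d(\mathbb{CP}^m,X_I)\to\operatorname{Map}^*_d(\mathbb{CP}^m,X_I)$ a homology equivalence through dimension $N(d,m)=(2d(I)-2m-1)d-2$?

The easy case is $d=1$, where $N(1,m)=\kappa-2$.

**Proposition 1.3.** For all $m,d\ge1$ both $\operatorname{Hol}^*_d(\mathbb{CP}^m,X_I)$ and $\operatorname{Map}^*_d(\mathbb{CP}^m,X_I)$ are path connected, and their groups $H_j$ vanish for $1\le j\le\kappa-1$. Hence $i_d$ is a homology equivalence through dimension $\kappa-1$. For $d=1$ this answers the question with yes.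

### Facts recalled

$H^*_c$ is sheaf cohomology with compact supports and integer coefficients; dimensions are real dimensions of semialgebraic sets, and $\dim\emptyset=-\infty$. We use four standard facts.

1. Images of semialgebraic sets under semialgebraic maps are semialgebraic (Tarski–Seidenberg), of no larger dimension; if all fibers of $S\to B$ have dimension $\le k$, then $\dim S\le\dim B+k$.
2. A locally compact semialgebraic set $S$ has $H^i_c(S)=0$ for $i>\dim S$.
3. For $U\subset X$ open there is a long exact sequence $\cdots\to H^i_c(U)\to H^i_c(X)\to H_c^i(X\setminus U)\to H^{i+1}_c(U)\to\cdots$. We call it the sequence of $(U,X,X\setminus U)$.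
4. On an oriented $D$-manifold, $H_j(M)\cong H_c^{D-j}(M)$ (Poincaré duality).

**Lemma 1.4.** Let $V$ be an oriented real affine space of dimension $D$ and $\Sigma\subset V$ a closed semialgebraic set.
(a) If $\dim\Sigma\le D-2$, then $V\setminus\Sigma$ is nonempty and path connected. If $\dim\Sigma\le D-3$, it is simply connected.
(b) For $j\ge1$,
$$H_j(V\setminus\Sigma)\cong H_c^{D-j}(V\setminus\Sigma)\cong H_c^{D-j-1}(\Sigma), \tag{2}$$
which vanishes for $1\le j\le D-2-\dim\Sigma$.

*Proof.* (a) Let $g:[0,1]\to V$ be the segment joining two points of $V\setminus\Sigma$. The set $\{s-g(t):s\in\Sigma,\,t\in[0,1]\}$ has dimension $\le D-1$, so arbitrarily small vectors $v$ lie outside it, and then $g+v$ avoids $\Sigma$. As $V\setminus \Sigma$ is open, for small $v$ the end points are joined inside $V\setminus\Sigma$ to their translates. For the second claim, a loop in the open set $V\setminus\Sigma$ is homotopic there to a polygonal loop, which bounds a piecewise linear disc $g:D^2\to V$. Now $\{s-g(z)\}$ has dimension $\le D-1$, so arbitrarily small translates of $g$ avoid $\Sigma$,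 and for a small translation the boundary loop is freely homotopic in $V\setminus\Sigma$ to its translate, which is null-homotopic.

(b) The first isomorphism is Poincaré duality. The second comes from the sequence of $(V\setminus\Sigma,V,\Sigma)$, as $H^i_c(V)=0$ for $i\ne D$. The group $H_c^{D-j-1}(\Sigma)$ vanishes if $D-j-1>\dim\Sigma$. $\square$

### Proof of Proposition 1.3

**Step 1: write $\operatorname{Hol}_d^*$ as the complement of a discriminant.** Let $V_0$ be the complex affine space of $n$-tuples $f=(f_0,\dots,f_{n-1})$ of forms of degree $d$ with $f(e_0)=(1,\dots,1)$, let $D_0$ be its real dimension, and put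
$$Z_f=\{[z]\in\mathbb{CP}^m:f(z)\in L_I\},\qquad\Sigma_0=\{f\in V_0:Z_f\ne\emptyset\},\qquad M_0=V_0\setminus\Sigma_0 .$$
The set $\{(f,x):x\in Z_f\}$ is closed and semialgebraic in $V_0\times\mathbb{CP}^m$ and $\mathbb{CP}^m$ is compact, so $\Sigma_0$ is closed and semialgebraic. (We regard $\mathbb{CP}^m$ as the real algebraic set of rank-one projectors $p_x$.) Also $*\notin Z_f$, because $(1,\dots,1)\notin L_I$.

The map $M_0\to\operatorname{Hol}^*_d$, $f\mapsto[f]$, is a continuous surjection; we claim that it is a homeomorphism. Suppose $[f^\nu]\to[f]$ uniformly with $f^\nu,f\in M_0$. Choose $c_\nu>0$ such that $c_\nu f^\nu$ has coefficient vector of norm $1$. Any subsequence has a further subsequence with $c_\nu f^\nu\to g\ne0$. Then $g_if_j=g_jf_i$ for all $i,j$, because $[f^\nu(z)]\to[f(z)]$ at each $z$. Since $f$ has no zero on $\mathbb C^{m+1}\setminus\{0\}$, $g=uf$ with $u$ holomorphic and homogeneous of degree $0$, that is, $u$ is a holomorphic function on $\mathbb{CP}^m$. So $u=c$ is a constant, and $c\ne0$. Evaluation at $e_0$ gives $c_\nu\to c$, hence $f^\nu\to f$.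 Applied to a constant sequence $f^\nu=f'$ with $[f']=[f]$, the argument gives $f'=f$, that is, injectivity. From now on $M_0=\operatorname{Hol}^*_d(\mathbb{CP}^m,X_I)$.

**Step 2: bound the dimension of the discriminant.** Put $T=\mathbb{CP}^m\setminus\{*\}$. $\Sigma_0$ is the union over $\sigma\in I$ of the images of $\{(f,x):x\in T,\ f_a(x)=0\text{ for }a\in\sigma\}$. For fixed $x\in T$ some form of degree $d$ vanishes at $x$ and not at $*$, and some form does not vanish at $x$ but vanishes at $*$; so the conditions $f_a(x)=0$, $a\in\sigma$, cut out an affine subspace of complex codimension exactly $\operatorname{card}\sigma$ in $V_0$. Letting $x$ vary over $T$, we get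
$$\dim\Sigma_0\le D_0-2d(I)+2m=D_0-\kappa-1\le D_0-2 . \tag{3}$$
By Lemma 1.4, $M_0$ is nonempty and path connected and $H_j(M_0)=0$ for $1\le j\le\kappa-1$.

**Step 3: replace maps into $X_I$ by maps into $Y_I$.** Let $E$ be the affine Banach space of continuous $s:S^{2m+1}\to\mathbb C^n$ with $s(\lambda z)=\lambda^ds(z)$ for $|\lambda|=1$ and $s(e_0)=(1,\dots,1)$, with the sup norm, and let $\Gamma\subset E$ be the set of those $s$ with values in $Y_I$. It is open, as the sphere is compact and $Y_I$ is open. Restriction to the sphere maps $M_0$ into $\Gamma$.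

**Lemma 1.5.** Let $L$ be the tautological line bundle on $X_I$, so that $L$ minus its zero section is $Y_I$. Then $s\mapsto[s]$ is a weak equivalence from $\Gamma$ to the space $\operatorname{Map}^*_{(d)}$ of based maps $g:\mathbb{CP}^m\to X_I$ with $g^*L\cong\mathcal O(-d)$. The composite $M_0\subset\Gamma\to\operatorname{Map}^*_{(d)}$ is $f\mapsto[f]$.

*Proof.* A lift of $g$ to $\Gamma$ is the same as an isomorphism of line bundles $\mathcal O(-1)^{\otimes d}\to g^*L$, $z^{\otimes d}\mapsto s(z)$, with prescribed value over $*$. Let $p\ge0$, let $G:D^p\times\mathbb{CP}^m\to X_I$ be adjoint to a map $D^p\to\operatorname{Map}^*_{(d)}$, and suppose that a lift to $\Gamma$ is given over $S^{p-1}$. Lifts over $D^p$ that extend it are sections of the principal $\mathbb C^*$-bundle $\operatorname{Iso}(\mathcal O(-d),G^*L)$ over $D^p\times\mathbb{CP}^m$ that are prescribed on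
$$B=S^{p-1}\times\mathbb{CP}^m\ \cup\ D^p\times\{*\}.$$
The bundle is trivial, since $D^p$ is contractible and $G^*L\cong\mathcal O(-d)$ on each slice. So we have to extend a map $B\to\mathbb C^*$ to $D^p\times\mathbb{CP}^m$. Now $B$ is simply connected for every $p$: for $p=0$ it is a point, for $p=1$ two copies of $\mathbb{CP}^m$ joined by an arc, for $p=2$ the disc kills $\pi_1(S^1\times\mathbb{CP}^m)=\mathbb Z$, and for $p\ge3$ already $S^{p-1}\times\mathbb{CP}^m$ is simply connected. So the map has a logarithm, which extends by Tietze's theorem. Hence $\Gamma\to\operatorname{Map}^*_{(d)}$ has the right lifting property for all $S^{p-1}\subset D^p$, and is a weak equivalence. $\square$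

**Step 4: $\Gamma$ is nonempty and $(\kappa-1)$-connected.** $Y_I$ is the complement in $\mathbb C^n$ of finitely many linear subspaces of real codimension $\ge2d(I)$, so $\pi_k(Y_I)=0$ for $k\le2d(I)-2$ by general position. The elements of $\Gamma$ are the sections, with prescribed value at $*$, of a fiber bundle over $\mathbb{CP}^m$ with fiber $Y_I$. To extend a family of such sections from $S^q$ to $D^{q+1}$ (for $q=-1$: to find one section) means to extend a section over $D^{q+1}\times\mathbb{CP}^m$ from $S^q\times\mathbb{CP}^m\cup D^{q+1}\times\{*\}$. The missing cells have dimension at most $q+1+2m$, so the obstructions lie in groups $\pi_k(Y_I)$ with $k\le q+2m$. All of these vanish if $q+2m\le2d(I)-2$, that is, if $q\le\kappa-1$.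

So $\Gamma$ is path connected, as $\kappa\ge1$. Then $\operatorname{Map}^*_{(d)}$, a union of path components of $\operatorname{Map}^*$ that contains $[f]$ for every $f\in M_0$, is exactly $\operatorname{Map}^*_d(\mathbb{CP}^m,X_I)$. It is weakly equivalent to $\Gamma$, hence $(\kappa-1)$-connected. This proves Proposition 1.3. $\square$

## 2. From degree one to degree $d$: the statements

What changes for $d\ge2$? The range in question, $j\le\kappa d-2$, grows with $d$, but the vanishing in Proposition 1.3 does not. It really stops: in the example that opened Section 1, $\kappa=2n-3$ and $M_0\simeq S^{\kappa}$, so $H_\kappa(M_0)=\mathbb Z$. In the example with $X_I=\mathbb{CP}^2\setminus\{3\text{ points}\}$ and $m=d=1$, the space $M_0$ is the set of triples $(a_0,a_1,a_2)$ of distinct complex numbers; here $\kappa=1$ and $H_1(M_0)=\mathbb Z^3$. On the other side $Y_I$ is $2$-connected, so $\pi_1(\Omega^2_1X_I)\cong\pi_3(Y_I)\cong H_3(Y_I)\cong H^2_c(L_I)=\mathbb Z^3$, since $L_I$ is a union of three complex lines through $0$. The groups agree, but we now have to show that a *map*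 is an isomorphism between groups that are not zero. Counting dimensions must be combined with a way to compare discriminants.

**Theorem A.** Let $m\ge1$, $d\ge1$, $d(I)\ge m+1$. Then $i_d:\operatorname{Hol}^*_d(\mathbb{CP}^m,X_I)\to\operatorname{Map}^*_d(\mathbb{CP}^m,X_I)$ induces isomorphisms on $H_j(-;\mathbb Z)$ for all $j\le\kappa(d+1)-1$. As $\kappa(d+1)-1>\kappa d-2$, Conjecture B is true.

**Theorem B.** If moreover $d(I)\ge m+2$, then $i_d$ is an isomorphism on $\pi_k$ for $k\le\kappa(d+1)-2$ and onto for $k=\kappa(d+1)-1$. In particular $i_d$ is a homotopy equivalence through dimension $N(d,m)$.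

**Theorem C.** If $m\ge2$ and $d\ge2$, then $i_d$ is an isomorphism on $H_j(-;\mathbb Z)$ for
$$j\le\min\{\kappa(d+2)-1,\ \kappa(d+1)+2(m-1)(d-1)-2\}.$$
This number is $\ge\kappa(d+1)$.

**Theorem D.** Let $I=\{[n]\}$, so $X_I=\mathbb{CP}^{n-1}$. The map $i_d$ is not an isomorphism on $H_{\kappa(d+1)}(-;\mathbb Z)$ in each of these cases: (i) $d=1$, $m\ge1$, $n\ge2m$, $n\ge3$; (ii) $m=1$, all $d\ge1$, $n\ge3$.

So the range of Theorem A is sharp in the cases of Theorem D, while by Theorem C it is not optimal when $m,d\ge2$. The method is that of Vassiliev and Mostovoy: truncated resolutions of discriminants, combined with Stone–Weierstrass approximation.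

## 3. Bihomogeneous polynomials fill out $\Gamma$

To compare $M_0$ with $\Gamma$ we put both into one family of complements in finite-dimensional spaces. Holomorphic forms are not dense in $E$, so we allow $\bar z$.

**Definition 3.1.** For $l\ge0$ let $P_l$ be the complex vector space of polynomials in $z,\bar z$, $z\in\mathbb C^{m+1}$, bihomogeneous of bidegree $(d+l,l)$. Put $V_l=\{f\in P_l^n:f(e_0)=(1,\dots,1)\}$, of real dimension $D_l$, and define $Z_f$, $\Sigma_l$, $M_l=V_l\setminus\Sigma_l$ as in Step 1 of Section 1.

For example, for $m=d=l=1$ the space $P_1$ is spanned by the six monomials $z^\alpha\bar z_j$ with $|\alpha|=2$. On the sphere every element of $P_l$ satisfies $g(\lambda z)=\lambda^{d}g(z)$ for $|\lambda|=1$. Multiplication by $|z|^2$ maps $P_l$ injectively into $P_{l+1}$ and is the identity on the sphere. A bihomogeneous polynomial that vanishes on the sphere is $0$. So restriction to the sphere embeds $V_0\subset V_1\subset\cdots\subset E$, with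
$$M_l=V_l\cap\Gamma,\qquad \Sigma_{l'}\cap V_l=\Sigma_l\quad(l\le l').$$
The set $Z_f$ is compact and $*\notin Z_f$; $\Sigma_l$ is closed and semialgebraic. The count of Step 2 of Section 1 applies to $V_l$ (multiply the two forms used there by $|z|^{2l}$) and gives
$$\dim\Sigma_l\le D_l-\kappa-1\le D_l-2 \tag{4}$$
so $M_l$ is nonempty and path connected by Lemma 1.4. Also $\Sigma_l\neq\emptyset$, since for $x\in T$ and $\sigma \in I$ some $f\in V_l$ has $f_a(x)=0$ for all $a\in\sigma$.

**Lemma 3.2.** $\bigcup_lV_l$ is dense in $E$, and $\operatorname{colim}_lH_j(M_l)\to H_j(\Gamma)$ is an isomorphism for all $j$.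

*Proof.* *Density.* By Stone–Weierstrass, polynomials in $z,\bar z$ are dense in $C(S^{2m+1},\mathbb C)$. The averaging operator $g\mapsto\int_{S^1}\lambda^{-d}g(\lambda z)\,d\lambda$ (normalized Haar measure) has norm $\le1$, fixes the functions of weight $d$, and maps polynomials to sums of polynomials of bidegrees $(p,q)$ with $p-q=d$. On the sphere such a sum lies in some $P_l$, after multiplying its summands by powers of $|z|^2$. If $p\in P_l$ and $|p-g|<\varepsilon$ where $g(e_0)=1$, then $p+(1-p(e_0))z_0^d|z|^{2l}$ has value $1$ at $e_0$ and is within $2\varepsilon$ of $g$ on the sphere.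

*Approximation.* Let $g:K\to\Gamma$ be a map from a finite simplicial complex. Choose $\varepsilon>0$ such that the $\varepsilon$-ball about each $g(k)$ lies in $\Gamma$. Cover $K$ by finitely many open sets $U_\alpha$ with points $k_\alpha$ such that $|g-g(k_\alpha)|<\varepsilon/2$ on $U_\alpha$, choose $v_\alpha\in\bigcup_lV_l$ with $|v_\alpha-g(k_\alpha)|<\varepsilon/2$, and put $g'=\sum\rho_\alpha v_\alpha$ with a partition of unity $(\rho_\alpha)$. Then $g'$ maps $K$ to some $V_{l'}$, $|g-g'|<\varepsilon$, and the straight-line homotopy from $g$ to $g'$ stays in $\Gamma$.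

*Conclusion.* Homology classes are carried by finite complexes, so the map is onto. If a cycle carried by $L\to M_l$ bounds in $\Gamma$ via $g:K\to\Gamma$, with $L\subset K$ a subcomplex, choose $g'$ as above. On $L$ the straight-line homotopy lies in $V_{\max(l,l')}\cap\Gamma$, so the class vanishes in $H_j(M_{\max(l,l')})$. $\square$

Together with Lemma 1.5 and Step 4 of Section 1 this gives the reduction:

> **(5)** If $H_j(M_0)\to H_j(M_l)$ is an isomorphism for all sufficiently large $l$, then $i_d$ is an isomorphism on $H_j$. For $j=0$ it always is.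

## 4. How many points impose independent conditions

By (2), the homology of $M_l$ is the compactly supported cohomology of $\Sigma_l$, and the points of $\Sigma_l$ are tuples with bad points $x\in Z_f$. We need to know when several bad points impose independent conditions.

Let $\mathfrak L$ be the complex line bundle on $\mathbb{CP}^m$ whose sections are the functions on $S^{2m+1}$ of weight $d$.

**Definition 4.1.** A finite set $\Theta\subset\mathbb{CP}^m$ is *independent for $P_l$* if evaluation $P_l\to\bigoplus_{x\in\Theta}\mathfrak L_x$ is onto; equivalently, if for every $p\in\Theta$ some $g\in P_l$ vanishes on $\Theta\setminus p$ but not at $p$.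

Subsets of independent sets are independent. For example, for $d=1$ three points are independent for $P_0$ if and only if they are not collinear: a linear form that vanishes at two points vanishes on the line through them.

**Lemma 4.2.** (a) Any $\le d+l+1$ points are independent for $P_l$.
(b) $d+2$ points are independent for $P_0$ unless they are all collinear.
(c) If $d\ge2$, a set of at most $d+3$ points, no $d+2$ of them collinear, is independent for $P_0$.

*Proof.* In each case we fix a point $p$ of the set and construct $g$.

(a) Let $y_1,\dots,y_{d+l}$ be the points other than $p$, padded with further points $\ne p$ if there are fewer. Multiply $d$ linear forms, the $i$-th one vanishing at $y_i$ and not at $p$ ($i\le d$), and the $l$ factors $|z|^2|y_i|^2-|\langle z,y_i\rangle|^2$ ($i>d$). These have bidegree $(1,1)$ and, by Cauchy–Schwarz, vanish only on the line $\mathbb Cy_i$.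

(b) Suppose that the points are not all collinear. Then two of the $d+1\ge2$ points other than $p$, say $a,b$, satisfy $p\notin\overline{ab}$. Otherwise fix $a$: for every other $b$ the line $\overline{ab}$ contains $p$ and $a$, so $b\in\overline{pa}$, and all points are collinear. Take a linear form vanishing at $a,b$ and not at $p$, and $d-1$ further linear forms, nonzero at $p$, for the remaining $d-1$ points.

(c) By (a) and (b) we may assume that there are $d+3$ points. Group the $d+2\ge4$ points other than $p$ by the lines through $p$. Each class has at most $d$ elements, since $d+1$ of them together with $p$ would be $d+2$ collinear points. We claim that there are two disjoint pairs, each consisting of points of different classes. If the largest class has at least two elements, there are at least two points outside it; pair two of its elements with two of those. Otherwise pair four points arbitrarily. The line through such a pair does not contain $p$. Use one linear form not vanishing at $p$ for each pair, and $d-2$ linear forms for the other $d-2$ points. $\square$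

**Definition 4.3.** For $x=(x_1,\dots,x_k)$ distinct points of $T$ and $\sigma=(\sigma_1,\dots,\sigma_k)\in I^k$ put $K_a=\{i:a\in\sigma_i\}$ for $a\in[n]$, and
$$V_l(x,\sigma)=\{f\in V_l:f_a(x_i)=0\text{ for all }i\text{ and all }a\in\sigma_i\},\qquad E_k^{(l)}(\sigma)=\{(f,x):f\in V_l(x,\sigma)\}.$$

Then $\{(f,x):x_i\in Z_f\ \forall i\}=\bigcup_\sigma E_k^{(l)}(\sigma)$. The conditions on different coordinates $f_a$ do not interact. So if $\{x_i\}_{i\in K_a}\cup\{*\}$ is independent for $P_l$ for every $a$, then $V_l(x,\sigma)$ is an affine subspace of complex codimension exactly $\sum_a|K_a|=\sum_i|\sigma_i|\ge k\,d(I)$. The point $*$ is included because of the normalization at $e_0$. Since configurations of $k$ points have dimension $2mk$ and $2d(I)-2m=\kappa+1$: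

> **(6)** If all nonempty fibers of $E_k^{(l)}(\sigma)$ over configurations have complex codimension $\ge k\,d(I)$, then $\dim E_k^{(l)}(\sigma)\le D_l-(\kappa+1)k$.

**Lemma 4.4.** The nonempty fibers of $E_k^{(l)}(\sigma)$ have complex codimension $\sum_i|\sigma_i|\ge k\,d(I)$, so that (6) applies, in these cases: (i) $k\le d+l$; (ii) $l=0$, $k=d+1$.

*Proof.* (i) Each set $\{x_i\}_{K_a}\cup\{*\}$ has at most $d+l+1$ points; use Lemma 4.2(a). (ii) If $|K_a|\le d$, use Lemma 4.2(a) again. If $|K_a|=d+1$, then by Lemma 4.2(b) the set $\{x_1,\dots,x_{d+1},*\}$ is independent unless it lies on a line. In that case $f_a$, of degree $d$, would have $d+1$ zeros on a line through $*$, so it would vanish on that line, contradicting $f_a(e_0)=1$: the fiber is empty. $\square$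

Case (ii) is where the base point helps: one more point than $P_0$ can generally separate is still controlled.

## 5. Resolving the discriminant, and cutting the resolution off

A sensible first attempt is to resolve $\Sigma_l$ completely: replace each $f\in\Sigma_l$ by a simplex with vertex set $Z_f$, filter by the number $k$ of vertices in use, and compute with the strata. The $k$-th stratum consists of $f$, $k$ distinct points of $Z_f$, and barycentric coordinates in the interior of $\Delta^{k-1}$. As long as (6) holds, its dimension is at most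
$$D_l-(\kappa+1)k+k-1=D_l-\kappa k-1 ,$$
which decreases with $k$.

For $l=0$ and $m\ge2$ this stops working. First, $Z_f$ may be infinite: if all $f_a$ equal $(z_0+z_1)^d$, then $Z_f$ is the hyperplane $z_0+z_1=0$, and there is no simplex on it. Second, the strata grow again. Let $\ell$ be a line that avoids $*$, and let $k\ge d+1$ points lie on $\ell$. A form of degree $d$ that vanishes at $d+1$ points of $\ell$ vanishes on $\ell$, and $d+1$ points of $\ell$ together with $*$ are independent by Lemma 4.2(b). So the tuples with $f_a(x_i)=0$ for all $i$ and all $a\in\sigma$ have codimension only $(d+1)|\sigma|$, no matter how large $k$ is. Lines form a family of real dimension $4(m-1)$, so the $k$-th stratum contains a piece of dimension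
$$D_0-2(d+1)|\sigma|+4(m-1)+2k+(k-1),$$
which tends to infinity with $k$.

The way out is to stop at $r$ points and to ask nothing about $Z_f$ when it has more than $r$ points. The fibers of the truncated resolution over such $f$ are not contractible, so we lose information; but only up to the dimension of the part of the truncated resolution that lies over them. And that part is small, because every such $f$ has at least $r+1$ bad points, which impose the conditions counted in (6).

**Construction.** Fix $r\ge1$. Choose a semialgebraic continuous map $\varphi:\mathbb{CP}^m\to\mathbb R^Q$ such that the images of any $2r$ distinct points are affinely independent, for example, all monomials of degree $\le2r-1$ in the real and imaginary parts of the entries of $p_x$. To check this, let $\sum c_i\varphi(x_i)=0$ and $\sum c_i=0$ for $2r$ distinct points. Then $\sum c_iq(x_i)=0$ for every polynomial $q$ of degree $\le2r-1$ in these entries. A product of $2r-1$ affine-linear functions can be chosen to vanish at all the points but a prescribed one, so every $c_i$ is $0$. The same $\varphi$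 is used for all $l$, and a $\varphi$ that is good for $r$ is good for every smaller number.

For $0\le k\le r$ put $R^{(l)}_0=\emptyset$ and
$$R_k^{(l)}=\Big\{\big(f,\textstyle\sum_{i=1}^kt_i\varphi(x_i)\big):f\in\Sigma_l,\ x_i\in Z_f,\ t\in\Delta^{k-1}\Big\}\subset V_l\times\mathbb R^Q,\qquad S_k^{(l)}=R_k^{(l)}\setminus R_{k-1}^{(l)} .$$
This $R_k^{(l)}$ is the image of a closed subset of $V_l\times(\mathbb{CP}^m)^k\times\Delta^{k-1}$ under a proper map (the last two factors are compact), so it is closed and semialgebraic, and the projection $\pi_k:R_k^{(l)}\to\Sigma_l$ is proper. Two representations of a point $\mu$ by at most $r$ points each involve at most $2r$ points; by affine independence, $\mu=\sum t_i\varphi(x_i)$ with distinct $x_i$ and $t_i>0$ determines the set $\{(x_i,t_i)\}$. So $S_k^{(l)}$ is the set of points with support of exactly $k$ elements. As the parametrization is proper, hence closed, over $S_k^{(l)}$,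
$$S_k^{(l)}\cong\{(f,x,t):x_i\in Z_f\text{ distinct},\ t\in\operatorname{int}\Delta^{k-1}\}/\mathfrak S_k . \tag{7}$$
For example, if $Z_f=\{x,y\}$, the fiber of $\pi_1$ over $f$ is two points, and the fiber of $\pi_2$ is the segment joining $\varphi(x)$ and $\varphi(y)$.

Put $A_r^{(l)}=\{f\in\Sigma_l:|Z_f|\ge r+1\}$, a semialgebraic set.

**Lemma 5.1.** If $q\ge\dim\pi_r^{-1}(A_r^{(l)})$, then $\pi_r^*:H_c^i(\Sigma_l)\to H_c^i(R_r^{(l)})$ is an isomorphism for $i\ge q+2$. If $A_r^{(l)}=\emptyset$, it is an isomorphism in all degrees.

*Proof.* Write $A=A_r^{(l)}$, and let $C$ be the cone of $\mathbb Z_{\Sigma_l}\to R\pi_{r*}\mathbb Z$. If $|Z_f|\le r$, the fiber $\pi_r^{-1}(f)$ is a simplex, so $C_f=0$ by proper base change. So $C$ has zero stalks outside $A$; this settles the case $A=\emptyset$.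

In general, decompose $\Sigma_l$ into finitely many locally closed semialgebraic strata, each contained in $A$ or in its complement, such that the frontier of each stratum is a union of strata of smaller dimension (Bochnak–Coste–Roy, *Real Algebraic Geometry*, Ch. 9). Let $F_p$ be the union of the strata of dimension $\le p$. It is closed, and the $p$-dimensional strata are open in $F_p$: each of them is closed in $F_p\setminus F_{p-1}$, and there are finitely many. For a stratum $S\subset A$, base change gives an exact sequence
$$H^i_c(\pi_r^{-1}S)\to H_c^i(S;C)\to H_c^{i+1}(S).$$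
Its outer terms vanish for $i>q$, because $\dim S\le\dim\pi_r^{-1}(S)\le q$ (every fiber is nonempty). For $S\cap A=\emptyset$ we have $H_c^*(S;C)=0$. By induction over the exact sequences of $(F_p\setminus F_{p-1},F_p,F_{p-1})$ with coefficients in $C$, we get $H_c^i(\Sigma_l;C)=0$ for $i>q$. As $\pi_r$ is proper, the triangle defining $C$ gives the exact sequence
$$H_c^{i-1}(\Sigma_l;C)\to H_c^i(\Sigma_l)\to H_c^i(R_r^{(l)})\to H_c^i(\Sigma_l;C),$$
whose outer terms vanish for $i-1>q$. $\square$

**The dimension over $A$.** Let $f\in A_r^{(l)}$ and let $\mu$ have support of at most $r$ points in $Z_f$. Complete the support to $r+1$ distinct points of $Z_f$, with the last one carrying weight $0$. So $\pi_r^{-1}(A_r^{(l)})$ is covered by the images of the sets $E_{r+1}^{(l)}(\sigma)\times\{t\in\Delta^r:t_{r+1}=0\}$, and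
$$\dim\pi_r^{-1}(A_r^{(l)})\le\max_\sigma\dim E_{r+1}^{(l)}(\sigma)+r-1 . \tag{8}$$
If (6) applies with $k=r+1$, the right side is at most $D_l-(\kappa+1)(r+1)+r-1$, that is,
$$\dim\pi_r^{-1}(A_r^{(l)})\le D_l-\kappa(r+1)-2 . \tag{9}$$
No information on $Z_f$ for $f\in A_r^{(l)}$ was needed; it may be infinite.

## 6. Gysin maps between the discriminants

Next we express the map $H_j(M_l)\to H_j(M_{l'})$ through $\Sigma_l$ and $\Sigma_{l'}$, in a way that also makes sense for the resolutions.

Fix $l<l'$ and put $c=D_{l'}-D_l$. Choose a real linear complement $N\cong\mathbb R^c$ of the direction space $\vec V_l$ of $V_l$ in that of $V_{l'}$. Let $h:V_{l'}=V_l\oplus N\to N$ be the projection, so $h^{-1}(0)=V_l$.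

**Definition 6.1.** Let $\theta:\mathbb Z_{\{0\}}\to\mathbb Z_N[c]$ be a generator of $\operatorname{Hom}_{D(N)}(\mathbb Z_{\{0\}},\mathbb Z_N[c])=H^c_{\{0\}}(N;\mathbb Z)\cong\mathbb Z$. For a locally compact space $X$ with a map $g:X\to N$ put $X_0=g^{-1}(0)$. Applying $R\Gamma_c$ to $g^*\theta:\mathbb Z_{X_0}\to\mathbb Z_X[c]$ gives the *Gysin map*
$$\gamma=\gamma_X:H^i_c(X_0)\to H_c^{i+c}(X).$$

For $X=N$ it is an isomorphism $H^0_c(\mathrm{pt})=\mathbb Z\to H^c_c(N)=\mathbb Z$, as $H^c_{\{0\}}(N)\cong H^c_c(N)$. If $0\notin g(X)$, then $X_0=\emptyset$ and $\gamma_X=0$.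

We use four properties.

(a) *$\gamma$ commutes with pullback along proper maps over $N$.* For $p:X'\to X$ proper, this is the naturality of $G\to Rp_*p^*G$ applied to the morphism $g^*\theta$.

(b) *For $U\subset X$ open, $\gamma$ gives a morphism, up to signs, from the long exact sequence of $(U_0,X_0,X_0\setminus U_0)$ to that of $(U,X,X\setminus U)$.* Indeed, the triangles $G_U\to G\to G_{X\setminus U}\to$ are natural in $G\in D(X)$.

(c) *If $X\cong X_0\times N$ over $N$, then $\gamma_X$ is an isomorphism in all degrees.* By Künneth it is the cross product with a generator of $H_c^c(N)$.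

(d) *Under the Poincaré dualities $H_j(M_l)\cong H_c^{D_l-j}(M_l)$ and $H_j(M_{l'})\cong H_c^{D_{l'}-j}(M_{l'})$, the map $\gamma_{M_{l'}}$ corresponds up to sign to the map induced by the inclusion $\iota:M_l\subset M_{l'}$.*

*Proof of* (d). Let $O=\{v+\nu:v\in M_l,\ \nu\in N,\ |\nu|<\tfrac12\operatorname{dist}(v,\Sigma_{l'})\}$, an open neighborhood of $M_l$ in $M_{l'}$ with $O_0=M_l$, and let $p:O\to M_l$, $v+\nu\mapsto v$. (Recall $\Sigma_{l'}\ne\emptyset$ and $\Sigma_{l'}\cap V_l=\Sigma_l$.) By (b), $\gamma_{M_{l'}}$ is $\gamma_O$ followed by extension by zero, and extension by zero corresponds to the map $H_j(O)\to H_j(M_{l'})$. So it suffices to treat $O$.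

Let $u\in H^c_{M_l}(O)=\operatorname{Hom}(\mathbb Z_{M_l},\mathbb Z_O[c])$ be the class of $h^*\theta$. A class $a\in H_c^i(M_l)$ comes from $H^i_K(M_l)$ for a compact $K$. The class $p^*a\in H^i_{p^{-1}K}(O)$ restricts to $a$ under $\mathbb Z_O\to\mathbb Z_{M_l}$, because $p\iota=\mathrm{id}$. Composing with $h^*\theta$ gives $\gamma_O(a)=\pm p^*a\cup u$, with support in the compact set $p^{-1}(K)\cap M_l=K$.

The class $u\cap[O]$ lies in the Borel–Moore group $H^{BM}_{D_l}(M_l)$, which is $\mathbb Z$ since $M_l$ is connected and oriented. Locally $O$ is a product of an open set of $V_l$ and a ball in $N$, and $u$ is the pullback of the generator of $H^c_{\{0\}}(N)$; so $u\cap[O]$ is locally a generator, hence equal to $\pm[M_l]$. Therefore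
$$(p^*a\cup u)\cap[O]=\pm\,p^*a\cap\iota_*[M_l]=\pm\,\iota_*(\iota^*p^*a\cap[M_l])=\pm\,\iota_*(a\cap[M_l]).\qquad\square$$

Apply (b) to $X=V_{l'}$ and $U=M_{l'}$, and combine it with (2) and (d):

> **(10)** For $j\ge1$, the map $H_j(M_l)\to H_j(M_{l'})$ is identified, up to sign, with $\gamma_\Sigma:H_c^{D_l-j-1}(\Sigma_l)\to H_c^{D_{l'}-j-1}(\Sigma_{l'})$.

The resolutions $R_k^{(l')}$ also map to $N$, by $(f,\mu)\mapsto h(f)$. Since the same $\varphi$ is used and $\Sigma_{l'}\cap V_l=\Sigma_l$, we have $(R_k^{(l')})_0=R_k^{(l)}$ and $(S_k^{(l')})_0=S_k^{(l)}$.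

**Lemma 6.2.** Let $B$ be an open $\mathfrak S_k$-invariant set of ordered configurations $x$ of $k$ points of $T$ such that $\{x_i\}\cup\{*\}$ is independent for $P_l$. Let $S_k^{(\lambda)}|_B$ be the part of $S_k^{(\lambda)}$ over $B$. Then $S_k^{(l')}|_B\cong S_k^{(l)}|_B\times N$ over $N$, so $\gamma$ is an isomorphism on $H_c^*$ for $S_k|_B$.

*Proof.* For $x\in B$ the evaluation $ev_x:\vec V_l\to\bigoplus_i\mathfrak L^n_{x_i}$ is onto, since $\vec V_l=\{f\in P_l^n:f(e_0)=0\}$. Let $s_x$ be its right inverse with values in $(\ker ev_x)^\perp$ for a fixed Hermitian metric; it is continuous in $x$ and $\mathfrak S_k$-equivariant. The map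
$$(f,x,t;\nu)\mapsto(f+\nu-s_x(ev_x\nu),x,t)$$
does not change the values $f(x_i)$, so it preserves the condition $x_i\in Z_f$. It lies over $\nu\in N$, because $f-s_x(ev_x\nu)\in V_l$. Its inverse is $(g,x,t)\mapsto(g-\nu+s_x(ev_x\nu),x,t;\nu)$ with $\nu=h(g)$. By (7) it descends to the quotients by $\mathfrak S_k$. Apply (c). $\square$

By Lemma 4.2(a), Lemma 6.2 applies to all configurations when $k\le d+l$. By (b) for $(S_k,R_k,R_{k-1})$, the five lemma, and induction on $k$:

> **(11)** If $r\le d+l$, then $\gamma:H_c^i(R_r^{(l)})\to H_c^{i+c}(R_r^{(l')})$ is an isomorphism for all $i$.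

**Lemma 6.3 (comparison).** Let $e\in\mathbb Z$. Suppose that $\dim\pi_r^{-1}(A_r^{(\lambda)})\le D_\lambda-e-2$ for $\lambda=l,l'$, and that $\gamma:H_c^i(R_r^{(l)})\to H_c^{i+c}(R_r^{(l')})$ is an isomorphism for $i\ge D_l-e$. Then $H_j(M_l)\to H_j(M_{l'})$ is an isomorphism for $j\le e-1$.

*Proof.* For $j=0$ both spaces are path connected. For $1\le j\le e-1$ put $i=D_l-1-j\ge D_l-e$. By (a), applied to the proper map $\pi_r$, there is a commutative square
$$\begin{array}{ccc}H_c^i(\Sigma_l)&\xrightarrow{\ \pi_r^*\ }&H_c^i(R_r^{(l)})\\ \gamma\downarrow&&\downarrow\gamma\\ H_c^{i+c}(\Sigma_{l'})&\xrightarrow{\ \pi_r^*\ }&H_c^{i+c}(R_r^{(l')}).\end{array}$$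
Its horizontal maps are isomorphisms by Lemma 5.1 with $q=D_\lambda-e-2$; note $i+c=D_{l'}-1-j\ge D_{l'}-e$. Its right vertical map is an isomorphism by hypothesis. So the left one is, and (10) gives the claim. $\square$

## 7. Cutting off at $r=d$: proof of Theorem A

Two demands pull in opposite directions. To compare $R_r^{(0)}$ with $R_r^{(l')}$ in all degrees, (11) with $l=0$ wants $r\le d$. To make the error set small, (9) wants $r$ large, with control over $r+1$ points. Lemma 4.4(ii) controls $d+1$ points in $V_0$, so $r=d$ satisfies both.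

**Step 1: the error set is small.** Take $l=0$, any $l'\ge1$, $r=d$, $e=\kappa(d+1)$. Lemma 4.4 applies to $k=d+1$ points, by (ii) in $V_0$ and by (i) in $V_{l'}$, as $d+1\le d+l'$. So (9) gives
$$\dim\pi_d^{-1}(A_d^{(\lambda)})\le D_\lambda-\kappa(d+1)-2=D_\lambda-e-2\qquad(\lambda=0,l').$$

**Step 2: the resolutions agree.** By (11), $\gamma$ is an isomorphism on $H_c^*$ of $R_d$ in all degrees.

**Step 3: conclude.** Lemma 6.3 shows that $H_j(M_0)\to H_j(M_{l'})$ is an isomorphism for $j\le\kappa(d+1)-1$ and all $l'\ge1$. By (5), $i_d$ is an isomorphism on $H_j$ for $j\le\kappa(d+1)-1$. Since $\kappa(d+1)-1>\kappa d-2=N(d,m)$, Conjecture B is proved. $\blacksquare$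

For $n=4$, $m=2$, $I=\{\{0,1,2\},\{1,2,3\}\}$ we have $\kappa=1$: the conjectured range is $j\le d-2$, and Theorem A gives $j\le d$.

## 8. Simple connectivity: proof of Theorem B

The aim is to pass from homology to homotopy by the relative Hurewicz theorem, for which both spaces must be simply connected.

If $d(I)\ge m+2$, then $\kappa\ge3$. By (3), $\dim\Sigma_0\le D_0-4$, so $M_0=\operatorname{Hol}_d^*$ is simply connected by Lemma 1.4(a). By Step 4 of Section 1, $\operatorname{Map}_d^*$ is $(\kappa-1)$-connected, in particular simply connected. By Theorem A and the long exact sequence, the relative homology of the pair (mapping cylinder of $i_d$, $\operatorname{Hol}^*_d$) vanishes in degrees $\le\kappa(d+1)-1$. By relative Hurewicz the relative homotopy groups vanish in these degrees. So $i_d$ is an isomorphism on $\pi_k$ for $k\le\kappa(d+1)-2$ and onto for $k=\kappa(d+1)-1$. Finally $\kappa(d+1)-2\ge\kappa d-2$. $\blacksquare$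

## 9. Lines that avoid the base point, lines through it: proof of Theorem C

Let $m,d\ge2$. We cut off one step later, at $r=d+1$. Then $d+2$ points in $V_0$ must be controlled for the error set, and $d+1$ points must be compared; in both places collinear configurations misbehave, and we pay for them by a dimension count. Take $l=0$, any $l'\ge2$, $r=d+1$, and let $e-1$ be the asserted bound, so
$$e\le\kappa(d+2),\qquad e\le\kappa(d+1)+2(m-1)(d-1)-1 . \tag{12}$$

**Step 1: the error set in $V_{l'}$.** As $d+2\le d+l'$, Lemma 4.4(i) and (9) give $\dim\pi_{d+1}^{-1}(A_{d+1}^{(l')})\le D_{l'}-\kappa(d+2)-2\le D_{l'}-e-2$.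

**Step 2: the error set in $V_0$.** Write $D=D_0$. We estimate the images of the sets $E_{d+2}^{(0)}(\sigma)\times\{t\in\Delta^{d+1}:t_{d+2}=0\}$ in three parts; the simplex factor has dimension $d$.

*Part 1: configurations not contained in a line avoiding $*$.* We claim that nonempty fibers have codimension $\sum|\sigma_i|$. Fix $a$. If no $d+2$ points of $\{x_i\}_{K_a}\cup\{*\}$ are collinear, this set is independent by Lemma 4.2(c). Otherwise, either $*$ is among $d+2$ collinear ones; or $K_a$ is everything and all $x_i$ lie on one line, which then contains $*$. In both cases $f_a$ has at least $d+1$ zeros on a line through $*$, so it vanishes on this line, contradicting $f_a(e_0)=1$; the fiber is empty. So by (6) the dimension of this part is at most $D-(\kappa+1)(d+2)+d=D-\kappa(d+2)-2\le D-e-2$.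

*Part 2: configurations on a line $\ell\not\ni*$, all $\sigma_i$ equal to one $\sigma$.* Since $t_{d+2}=0$, the image in $R_{d+1}$ depends only on $(f,x_1,\dots,x_{d+1},t)$. The points $x_1,\dots,x_{d+1}$ together with $*$ are not all collinear, so they are independent by Lemma 4.2(b), and the conditions at these points have codimension $(d+1)|\sigma|\ge(d+1)d(I)$. The lines contribute $4(m-1)$ and the points on the line $2(d+1)$. So the dimension is at most
$$D-2(d+1)d(I)+4(m-1)+2(d+1)+d .$$
Substitute $2d(I)=\kappa+2m+1$ and write $(d+1)(2m-1)=2(m-1)(d+1)+(d+1)$. The bound becomes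
$$D-\kappa(d+1)-2(m-1)(d+1)-(d+1)+4(m-1)+d=D-1-\kappa(d+1)-2(m-1)(d-1),$$
which is $\le D-e-2$ by (12).

*Part 3: configurations on a line $\ell\not\ni*$, the $\sigma_i$ not all equal.* Let $\tau=\bigcap_i\sigma_i$. If $|\tau|=|\sigma_i|$ for some $i$, then $\sigma_i=\tau\subset\sigma_j$ for all $j$, and all $\sigma_j$ would be equal, as $I$ is an antichain. So $|\tau|<|\sigma_i|$ for all $i$. For $a\in\tau$ the conditions on $f_a$ amount to vanishing at $d+1$ of the points (then $f_a|_\ell=0$), and these points together with $*$ are independent by Lemma 4.2(b). For $a\notin\tau$ we have $|K_a|\le d+1$, and $\{x_i\}_{K_a}\cup\{*\}$ is independent by Lemma 4.2(a),(b). So the codimension is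
$$\sum_{a\notin\tau}|K_a|+(d+1)|\tau|=\sum_i|\sigma_i|-|\tau|\ge(d+1)d(I)+1 .$$
Now all $d+2$ points on $\ell$ are counted, and the dimension is at most
$$D-2(d+1)d(I)-2+4(m-1)+2(d+2)+d,$$
the same number as in Part 2.

Together, $\dim\pi_{d+1}^{-1}(A_{d+1}^{(0)})\le D_0-e-2$.

**Step 3: compare $R_{d+1}^{(0)}$ with $R_{d+1}^{(l')}$.** On $R_d$, $\gamma$ is an isomorphism in all degrees by (11). In $S_{d+1}$ let $B$ be the open set of configurations not contained in a line through $*$. For these, $\{x_i\}\cup\{*\}$ is independent for $P_0$ by Lemma 4.2(b), so by Lemma 6.2 $\gamma$ is an isomorphism for $S_{d+1}|_B$. The closed remainder $Q^{(\lambda)}\subset S_{d+1}^{(\lambda)}$ lies over configurations on lines through $*$, which form a set of dimension $2(m-1)+2(d+1)$. The nonempty fibers have codimension $\ge(d+1)d(I)$ by Lemma 4.4, (ii) for $\lambda=0$ and (i) for $\lambda=l'$. With the simplex factor of dimension $d$,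
$$\dim Q^{(\lambda)}\le D_\lambda+2(m-1)+2(d+1)-2(d+1)d(I)+d=D_\lambda-1-\kappa(d+1)-2(m-1)d ;$$
this is the computation of Part 2 with $2(m-1)$ in place of $4(m-1)$. For
$$i\ge D_0+1-\kappa(d+1)-2(m-1)d \tag{13}$$
we have $i-1>\dim Q^{(0)}$ and $i+c-1>\dim Q^{(l')}$, so the maps $H_c^i(S_{d+1}^{(0)}|_B)\to H_c^i(S_{d+1}^{(0)})$ and $H_c^{i+c}(S_{d+1}^{(l')}|_B)\to H_c^{i+c}(S_{d+1}^{(l')})$ are isomorphisms. Hence $\gamma$ is an isomorphism on $H_c^i(S_{d+1})$ for all $i$ as in (13), and then, by the five lemma for $(S_{d+1},R_{d+1},R_d)$ (which uses the degrees $i$ and $i+1$ of $S_{d+1}$), on $H_c^i(R_{d+1})$ for such $i$. By (12), $e\le\kappa(d+1)+2(m-1)d-1$, so (13) includes all $i\ge D_0-e$.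

**Step 4: conclude.** Lemma 6.3 shows that $H_j(M_0)\to H_j(M_{l'})$ is an isomorphism for $j\le e-1$ and all $l'\ge2$; apply (5). The bound is $\ge\kappa(d+1)$, since $\kappa\ge1$ and $2(m-1)(d-1)\ge2$. $\blacksquare$

## 10. A class of order two in degree $\kappa(d+1)$: proof of Theorem D

Let $I=\{[n]\}$, so $L_I=\{0\}$, $d(I)=n$ and $\kappa=2n-2m-1$. The conditions of Theorem D imply $n\ge m+1$. Throughout, $\varphi$ is chosen for $r=d+1$.

**Step 1: a large $V_l$ computes the target.** For $l\ge1$ apply Lemma 6.3 to $l<l'$ with $r=d+l-1$ and $e=\kappa(d+l)$ (with a $\varphi$ that is good for this $r$). Its hypotheses hold by Lemma 4.4(i) with $k=d+l$, (9) and (11). So $H_j(M_l)\to H_j(M_{l'})$, and by Lemma 3.2 also $H_j(M_l)\to H_j(\Gamma)$, is an isomorphism for $j\le\kappa(d+l)-1$. For $l=2$ we have $r=d+1$, and Lemma 5.1 with (9) gives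
$$H_c^i(\Sigma_2)\cong H_c^i(R_{d+1}^{(2)})\qquad\text{for }i\ge D_2-\kappa(d+2). \tag{14}$$

**Step 2: the top cohomology of a stratum is $\mathbb Z/2$.** Let $2\le k\le d+1$ and $l=2$. By (7), $S_k^{(2)}$ is the quotient of $F\times\operatorname{int}\Delta^{k-1}$ by $\mathfrak S_k$, where $F=\{(f,x):f(x_i)=0\ \forall i\}$. By Lemma 4.2(a), $F$ is a bundle of complex affine spaces, of complex codimension $nk$ in $V_2$, over the connected complex manifold of ordered $k$-configurations in $T$. The group $\mathfrak S_k$ acts freely. It permutes configurations holomorphically and does not change $f$, so it preserves the orientation of $F$ given by the complex structures of base and fibers; on the orientation of $\Delta^{k-1}$ it acts by the sign. So $S_k^{(2)}$ is a connected non-orientable manifold of dimension $D_2-2nk+2mk+k-1=D_2-\kappa k-1$, and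
$$H_c^{D_2-\kappa k-1}(S_k^{(2)})=\mathbb Z/2 . \tag{15}$$

**Step 3: case (i), $d=1$, $n\ge2m$, $n\ge3$.** We show that $H_{2\kappa}$ vanishes for $\operatorname{Hol}_1^*$ but not for $\operatorname{Map}_1^*$.

$\operatorname{Hol}_1^*$ is the space of complex $n\times(m+1)$ matrices of rank $m+1$ with first column $(1,\dots,1)^T$. The other $m$ columns have to be linearly independent modulo $(1,\dots,1)^T$, so the space is a product of $\mathbb C^m$ and the space of linearly independent $m$-tuples in $\mathbb C^{n-1}$; it is homotopy equivalent to the Stiefel manifold of $m$-frames in $\mathbb C^{n-1}$. Its integral homology is free, with Poincaré polynomial $\prod_{u=0}^{m-1}(1+t^{\kappa+2u})$. All these degrees are odd, so a class of degree $2\kappa$ would involve an even, positive number of distinct factors; but two distinct degrees add up to at least $2\kappa+2$. So $H_{2\kappa}(\operatorname{Hol}_1^*)=0$.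

By Step 1 with $l=2$ ($2\kappa\le3\kappa-1$), (2) and (14), $H_{2\kappa}(\operatorname{Map}_1^*)\cong H_{2\kappa}(M_2)\cong H_c^i(R_2^{(2)})$ with $i=D_2-1-2\kappa$. There is an exact sequence
$$H_c^{i-1}(R_1^{(2)})\to H_c^i(S_2^{(2)})\to H_c^i(R_2^{(2)}),$$
and $H_c^i(S_2^{(2)})=\mathbb Z/2$ by (15). Now $R_1^{(2)}=S_1^{(2)}$ is a complex affine bundle over $T$ with fiber of real dimension $D_2-2n$, so by the Thom isomorphism $H_c^{i-1}(R_1^{(2)})\cong H_c^{2n-2-2\kappa}(T)=H_c^{4m-2n}(T)$. This is $0$, because $4m-2n\le0$ and $T$ is connected and non-compact. So $\mathbb Z/2$ injects, and $H_{2\kappa}(\operatorname{Map}_1^*)\ne0=H_{2\kappa}(\operatorname{Hol}_1^*)$.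

**Step 4: case (ii), $m=1$.** We show that $H_{\kappa(d+1)}(M_0)\to H_{\kappa(d+1)}(M_2)$ is not onto. Let $l=0$, $l'=2$.

For $f\in V_0$ we have $|Z_f|\le d$, since $f_0$ is a nonzero binary form of degree $d$. So $A_d^{(0)}=\emptyset$, and $\pi_d^*:H_c^*(\Sigma_0)\cong H_c^*(R_d^{(0)})$ in all degrees by Lemma 5.1. Consider
$$H_c^*(\Sigma_0)\xrightarrow{\ \gamma\ }H_c^{*+c}(\Sigma_2)\xrightarrow{\ \rho\ }H_c^{*+c}(R_d^{(2)}),\qquad\rho=\pi_d^* .$$
By property (a) of Section 6 and (11), $\rho\gamma=\gamma\pi_d^*$ is an isomorphism in all degrees. So $\rho$ is onto, $H_c^*(\Sigma_2)=\operatorname{im}\gamma\oplus\ker\rho$, and $\gamma$ is onto in a given degree if and only if $\ker\rho=0$ there.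

The map $\rho$ is the composite of $\pi_{d+1}^*:H_c^*(\Sigma_2)\to H_c^*(R_{d+1}^{(2)})$ and the restriction $H_c^*(R_{d+1}^{(2)})\to H_c^*(R_d^{(2)})$. So the restriction is onto in all degrees, and by the sequence of $(S_{d+1},R_{d+1},R_d)$ the map $H_c^*(S_{d+1}^{(2)})\to H_c^*(R_{d+1}^{(2)})$ is injective, with image the kernel of the restriction. In degree $a=D_2-\kappa(d+1)-1\ge D_2-\kappa(d+2)$, $\pi_{d+1}^*$ is an isomorphism by (14). Hence $\ker\rho$ in degree $a$ is isomorphic to $H_c^a(S_{d+1}^{(2)})=\mathbb Z/2$, by (15) with $k=d+1$.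

So $\gamma$ is not onto in degree $a$. By (10) with $j=\kappa(d+1)$, the map $H_{\kappa(d+1)}(M_0)\to H_{\kappa(d+1)}(M_2)$ is not onto, while $H_{\kappa(d+1)}(M_2)\cong H_{\kappa(d+1)}(\operatorname{Map}_d^*)$ by Step 1 (as $\kappa(d+1)\le\kappa(d+2)-1$) and Lemma 1.5. So $i_d$ is not onto on $H_{\kappa(d+1)}$. $\blacksquare$
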